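\title{Discrete subsets with dense projection in the square of a Lindel\"of $\Sigma$-space}


\begin{abstract}
We prove in ZFC that the square of every Lindel\"of $\Sigma$-space $X$ contains a discrete subset $D$ whose projection onto the first coordinate is dense in $X$. One can take $|D|=d(X)$, and one can require either that the projection be injective on $D$ or that $D$ be symmetric. We also construct, under the Continuum Hypothesis, a countable space without isolated points in whose square no discrete set has the whole diagonal in its closure.
\end{abstract}

\section{Introduction}\label{sec:intro}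

All spaces are Tychonoff. A subset $D$ of a space is \emph{discrete} if it is discrete as a subspace: each point of $D$ has a neighborhood containing no other point of $D$. It need not be closed. The \emph{density} $d(X)$ is the least cardinality of a dense subset of $X$. We write $\pi_1,\pi_2\colon X\times X\to X$ for the projections, $\Delta=\{(x,x):x\in X\}$ for the diagonal, and $D^{-1}=\{(y,x):(x,y)\in D\}$.

If $X$ has no isolated points, its discrete subsets are nowhere dense (Lemma~\ref{lem:crowded}), so no single one of them reaches every part of $X$. The square has more room. Let $(v_n)_{n<\omega}$ enumerate the rationals. The set $\{(v_n,n):n<\omega\}$ is discrete in $\mathbb R\times\mathbb R$, because the second coordinates keep its points apart, and its first projection is dense in $\mathbb R$. The same pairing works whenever $X$ has a discrete subset of cardinality $d(X)$. When $X$ has no such subset, it is not evident that the second coordinate can still be used to isolate densely many points of the first.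

A space $X$ is a \emph{Lindel\"of $\Sigma$-space} if there are a cover $\mathcal C$ of $X$ by compact sets and a countable family $\mathcal N_0$ of subsets of $X$ such that for every $C\in\mathcal C$ and every open $U\supset C$ some $N\in\mathcal N_0$ satisfies $C\subset N\subset U$. The class contains the $\sigma$-compact spaces, in particular the compact and the countable ones (let $\mathcal C=\mathcal N_0$ be a countable cover by compact sets), and the second countable spaces (let $\mathcal C$ consist of the singletons and let $\mathcal N_0$ be a base). Equivalently, $X$ is a continuous image of a closed subspace of $K\times M$ with $K$ compact and $M$ second countable. The closed subspaces of such products $K\times M$ are the \emph{Lindel\"of $p$-spaces}; they appear here only for comparison.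

Two facts are known. For every Lindel\"of $\Sigma$-space $X$ there is a discrete $D\subset X\times X$ with $|D|=d(X)$. For every Lindel\"of $p$-space $X$ there is a discrete $D\subset X\times X$ with $\Delta\subset\overline D$; then $X=\pi_1(\Delta)\subset\overline{\pi_1(D)}$, so $\pi_1(D)$ is dense. This leads to the following question, posed in \cite{DDS}.

\begin{quote}
\emph{Let $X$ be a Lindel\"of $\Sigma$-space. Is there a discrete $D\subset X\times X$ such that $\pi_1(D)$ is dense in $X$?}
\end{quote}

Both facts point to a positive answer. A set with dense projection has at least $d(X)$ points, and the first fact says that discrete sets of this size exist; the second gives the conclusion for a class whose continuous images are all Lindel\"of $\Sigma$-spaces. But discreteness is lost under continuous images: $\mathbb Q$ is a continuous image of the discrete space $\omega$, and the diagonal of $\omega$, a discrete set, is mapped onto the diagonal of $\mathbb Q$. So the second fact does not transfer, and a direct construction is needed.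

\begin{theorem}\label{thm:main}
For every Lindel\"of $\Sigma$-space $X$ there is a discrete $D\subset X\times X$ such that $\pi_1(D)$ is dense in $X$. Moreover, one can have $|D|=d(X)$ and $\pi_1|_D$ injective.
\end{theorem}

\begin{theorem}\label{thm:sym}
For every Lindel\"of $\Sigma$-space $X$ there is a discrete $D\subset X\times X$ with $D=D^{-1}$ and $|D|=d(X)$ such that $\pi_1(D)=\pi_2(D)$ is dense in $X$.
\end{theorem}

\begin{theorem}\label{thm:CH}
Assume the Continuum Hypothesis. There is a countable, hence Lindel\"of $\Sigma$, space $X$ without isolated points such that no discrete $D\subset X\times X$ satisfies $\Delta\subset\overline D$.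
\end{theorem}

Theorems~\ref{thm:main} and~\ref{thm:sym} are proved in ZFC. By Theorem~\ref{thm:CH} it is consistent with ZFC that their conclusion cannot be strengthened to $\Delta\subset\overline D$, the property that holds for Lindel\"of $p$-spaces.

The proof of Theorems~\ref{thm:main} and~\ref{thm:sym} is local: it suffices to treat an open set $V$ all of whose nonempty open subsets have the same infinite density $\kappa$. Section~\ref{sec:two} describes two constructions of discrete sets in a square. The first needs a right-separated sequence of length $\kappa$. The second needs, at every step of a recursion, two points that the continuous functions chosen so far do not distinguish; Section~\ref{sec:twins} shows that a Lindel\"of $\Sigma$-space supplies such points near $q$ as long as fewer than $\ell(q)$ steps have been made, where $\ell(q)$ is a local density of $X$ at $q$. Section~\ref{sec:timely} proves that when the first construction is not available, a dense set can be ordered so that each of its points $q$ is reached in fewer than $\ell(q)$ steps. Section~\ref{sec:proofs} assembles the pieces, and Section~\ref{sec:CH}, which uses only Lemma~\ref{lem:crowded}, proves Theorem~\ref{thm:CH}.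

\section{Density and right-separated sequences}\label{sec:prelim}

Cardinals are initial ordinals, $|\gamma|$ is the cardinality of the ordinal $\gamma$, and $\mu^+$ is the successor of the cardinal $\mu$; it is regular when $\mu$ is infinite. Closures are taken in the whole space $X$ or $X\times X$. For $A\subset X$, $d(A)$ is the density of the subspace $A$; it may be finite. A \emph{network} for a space $A$ is a family $\mathcal P$ of subsets such that for every open $U$ and every $x\in U$ some $P\in\mathcal P$ has $x\in P\subset U$. We use three facts.
\begin{enumerate}
\item[(D1)] $d(\bigcup_i A_i)\le\sum_i d(A_i)$, since a union of dense subsets of the $A_i$ is dense in the union.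
\item[(D2)] If $B$ is relatively open in $A$, then $d(B)\le d(A)$, since a dense subset of $A$ meets $B$ in a dense subset of $B$.
\item[(D3)] If $A$ has a network $\mathcal P$, then $d(A)\le|\mathcal P|$: pick a point from each nonempty member.
\end{enumerate}
We never compare the density of a set with that of a subset that is not relatively open.

\begin{lemma}\label{lem:crowded}
Let $Y$ be a Hausdorff space without isolated points.
\begin{enumerate}
\item[(a)] Every nonempty open subset of $Y$ contains infinitely many pairwise disjoint nonempty open sets.
\item[(b)] Every finite union of discrete subsets of $Y$ is nowhere dense.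
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A nonempty open set has two distinct points, so it contains disjoint nonempty open sets $W_0,W_0'$. In the same way $W_0'$ contains $W_1,W_1'$, and so on. The sets $W_n$ are pairwise disjoint.

(b) A finite union of nowhere dense sets is nowhere dense, so consider one discrete set $S$ and suppose that $\overline S$ contains a nonempty open set $O$. Take $s\in S\cap O$ and an open $W\subset O$ with $W\cap S=\{s\}$. Then $W\setminus\{s\}$ is a nonempty open subset of $\overline S$ that misses $S$, which is impossible.
\end{proof}

A sequence $(y_\xi)_{\xi<\delta}$ of points of $X$, with $\delta$ an ordinal, is \emph{right-separated} if there are open sets $O_\xi\ni y_\xi$ with $y_\eta\notin O_\xi$ whenever $\xi<\eta<\delta$. Thus each term has a neighborhood that avoids all later terms; this is one half of discreteness. The terms are distinct, and subsequences, in particular initial segments, are right-separated. A set $Y$ \emph{contains} such a sequence if all terms lie in $Y$. We shall use the pigeonhole principle in this form.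
\begin{enumerate}
\item[(P)] If $\nu$ is an infinite regular cardinal and a union of fewer than $\nu$ sets contains a right-separated sequence of length $\nu$, then so does one of the sets.
\end{enumerate}
Indeed, one of the sets contains $\nu$ terms, and a subset of $\nu$ of cardinality $\nu$ has order type $\nu$.

The absence of long right-separated sequences is a covering property.

\begin{lemma}\label{lem:cover}
Let $\nu$ be an infinite cardinal and let $Y\subset X$ contain no right-separated sequence of length $\nu$. Then every family $\mathcal U$ of open subsets of $X$ that covers $Y$ has a subfamily of cardinality less than $\nu$ that covers $Y$.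
\end{lemma}

\begin{proof}
Otherwise, for each $\xi<\nu$ we can choose recursively $y_\xi\in Y\setminus\bigcup_{\eta<\xi}U_\eta$ and $U_\xi\in\mathcal U$ with $y_\xi\in U_\xi$. The sets $U_\xi$ witness that $(y_\xi)_{\xi<\nu}$ is right-separated.
\end{proof}

\begin{lemma}\label{lem:concat}
Let $\Sigma_s$, $s<\tau$, be right-separated sequences in $Y\subset X$, and let $H_s$ be an open set that contains all terms of $\Sigma_s$ and no term of $\Sigma_{s'}$ for $s'>s$. If $\kappa$ is a cardinal and $\kappa\le\sup_{s<\tau}|\Sigma_s|$, then $Y$ contains a right-separated sequence of length $\kappa$.
\end{lemma}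

\begin{proof}
Concatenate the sequences in the order of $s$, and intersect the witnessing neighborhoods of the terms of $\Sigma_s$ with $H_s$. The new neighborhood of a term of $\Sigma_s$ avoids the later terms of $\Sigma_s$ and all terms of later sequences. The concatenation has at least $\kappa$ terms, hence length at least $\kappa$; take its initial segment of length $\kappa$.
\end{proof}

\section{Two ways to build a discrete set in a square}\label{sec:two}

We build $D$ as a transfinite sequence of pairs. Each pair must be separated from the earlier pairs and from the later ones. The earlier ones cost nothing: if we want a dense first projection, there is no reason to add a point that already lies in the closure of the earlier first coordinates. The difficulty is to keep the later pairs away, and there are two ways to do it. Both lemmas of this section hold in every space $X$.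

\subsection*{Pairing with a right-separated sequence}

\begin{lemma}\label{lem:leftright}
Let $V\subset X$ be open with $d(V)=\kappa\ge\omega$, and let $(y_\xi)_{\xi<\kappa}$ be a right-separated sequence in $X$. There are $I\subset\kappa$ and points $v_\xi\in V$, $\xi\in I$, such that $E=\{(v_\xi,y_\xi):\xi\in I\}$ is discrete, $\pi_1|_E$ is injective, and $\pi_1(E)$ is dense in $V$.
\end{lemma}

\begin{proof}
Let $\{v_\xi:\xi<\kappa\}$ be dense in $V$ and let $I$ be the set of $\xi$ with $v_\xi\notin\overline{\{v_\eta:\eta<\xi\}}$. The points $v_\xi$, $\xi\in I$, are distinct. By induction, every $v_\xi$ lies in $\overline{\{v_\eta:\eta\in I,\ \eta\le\xi\}}$: this is immediate for $\xi\in I$, and for $\xi\notin I$ the point $v_\xi$ is in the closure of the earlier points, which lie in that closed set by the inductive hypothesis. So $\{v_\xi:\xi\in I\}$ is dense in $V$. Let the sets $O_\xi$ witness right-separation. For $\xi\in I$, the open set $(X\setminus\overline{\{v_\eta:\eta<\xi\}})\times O_\xi$ contains $(v_\xi,y_\xi)$; its first factor excludes the pairs with smaller index and its second factor those with larger index.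
\end{proof}

The lemma gives nothing if, for example, $d(V)=\omega_1$ and every subspace of $X$ is Lindel\"of: the witnessing sets of a right-separated sequence of length $\omega_1$ cover its terms and have no countable subcover.

\subsection*{Splitting sequences}

The second method does not separate the second coordinates from one another. It separates each pair from a neighborhood of the diagonal in which all later pairs are placed.

\begin{example}\label{ex:cantor}
Let $X=\{0,1\}^\omega$. List the finite partial functions from $\omega$ to $\{0,1\}$ as $s_0,s_1,\dots$, and let $B_n=\{x:x\supset s_n\}$; these sets form a base. Choose distinct coordinates $k_n\notin\operatorname{dom}s_n$. Let $x_n\in B_n$ have $x_n(k_n)=0$ and let $y_n$ be obtained from $x_n$ by changing the coordinate $k_n$ to $1$. The open set $G_n=\{x:x(k_n)=0\}\times\{y:y(k_n)=1\}$ contains $(x_n,y_n)$, and it contains no other pair $(x_m,y_m)$, since $x_m$ and $y_m$ agree at $k_n$. So $D=\{(x_n,y_n):n<\omega\}$ is discrete. As $(x_n,y_n)\in B_n\times B_n$, we have $\Delta\subset\overline D$, and $\pi_1(D)$ is dense.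
\end{example}

Here the $n$th pair is split by the function $x\mapsto x(k_n)$ and by none of the other functions. In a general space we can arrange only that a pair is not split by the functions chosen \emph{before} it, and this is the half that is needed.

Let $(x_\xi,y_\xi,f_\xi)_{\xi<\sigma}$ be a sequence with $x_\xi,y_\xi\in X$ and $f_\xi\colon X\to[0,1]$ continuous. Fix a \emph{type} $e\in\{1,2\}$ and put, for $\xi\le\sigma$,
\[
A_\xi=\{x_\eta:\eta<\xi\}\ \text{ if }e=1,\qquad A_\xi=\{x_\eta:\eta<\xi\}\cup\{y_\eta:\eta<\xi\}\ \text{ if }e=2.
\]
The sequence is a \emph{splitting sequence of type $e$} if for all $\xi<\sigma$: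
\begin{enumerate}
\item[(S1)] $f_\xi(x_\xi)=0$ and $f_\xi(y_\xi)=1$;
\item[(S2)] $x_\xi\notin\overline{A_\xi}$;
\item[(S3)] $f_\eta(x_\xi)=f_\eta(y_\xi)$ for all $\eta<\xi$.
\end{enumerate}
The conditions for $\xi$ involve only indices $\eta\le\xi$, so a union of splitting sequences that extend one another is a splitting sequence. We say that the sequence lies \emph{in $V$} if all $x_\xi$ and $y_\xi$ belong to $V$.

\begin{lemma}\label{lem:split}
Let $(x_\xi,y_\xi,f_\xi)_{\xi<\sigma}$ be a splitting sequence of type $e$ and $D=\{(x_\xi,y_\xi):\xi<\sigma\}$. If $e=1$, then $D$ is discrete, $\pi_1|_D$ is injective, and $\pi_1(D)=A_\sigma$. If $e=2$, then $D\cup D^{-1}$ is discrete and $\pi_1(D\cup D^{-1})=A_\sigma$.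
\end{lemma}

\begin{proof}
The projections are read off from the definition of $A_\sigma$, and the $x_\xi$ are distinct by (S2). Let
\[
G_\xi=\bigl(f_\xi^{-1}[0,\tfrac12)\setminus\overline{A_\xi}\bigr)\times f_\xi^{-1}(\tfrac12,1].
\]
This set is open and contains $(x_\xi,y_\xi)$ by (S1) and (S2). For $\eta<\xi$ we have $x_\eta\in A_\xi$, so $(x_\eta,y_\eta)\notin G_\xi$; if $e=2$, then also $y_\eta\in A_\xi$, so $(y_\eta,x_\eta)\notin G_\xi$. For $\eta>\xi$, (S3) gives $f_\xi(x_\eta)=f_\xi(y_\eta)$, while $f_\xi$ takes different values at the two coordinates of a point of $G_\xi$; so neither $(x_\eta,y_\eta)$ nor $(y_\eta,x_\eta)$ is in $G_\xi$. Finally $(y_\xi,x_\xi)\notin G_\xi$ because $f_\xi(y_\xi)=1$. Hence $G_\xi\cap D=\{(x_\xi,y_\xi)\}$, and if $e=2$, then $G_\xi\cap(D\cup D^{-1})=\{(x_\xi,y_\xi)\}$ and, reflecting in the diagonal, $G_\xi^{-1}\cap(D\cup D^{-1})=\{(y_\xi,x_\xi)\}$.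
\end{proof}

To prolong a splitting sequence we need a point $x$ outside $\overline{A_\xi}$ together with a second point that satisfies (S3). For a set $F$ of continuous functions $X\to[0,1]$, call $y$ an \emph{$F$-twin} of $x$ if $y\ne x$ and $f(x)=f(y)$ for all $f\in F$, and let $T_F$ be the set of points of $X$ that have no $F$-twin. A \emph{rational interval} is the trace on $[0,1]$ of an open interval with rational endpoints. Let $\mathcal B_F$ be the family of all finite intersections of sets $f^{-1}(J)$ with $f\in F$ and $J$ a rational interval, the empty intersection being $X$. Its members are open and $|\mathcal B_F|\le|F|+\omega$.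

\begin{example}\label{ex:compact}
Let $X$ be compact and suppose that every nonempty open set has density $\omega_1$. We show that $X$ carries a splitting sequence of type $1$ with $A_\sigma$ dense.

Let $F$ be countable. If $x\in T_F$ and $U\ni x$ is open, each point of the compact set $X\setminus U$ is separated from $x$ by some $f\in F$, and finitely many of these separations produce $B\in\mathcal B_F$ with $x\in B\subset U$. So $\mathcal B_F$ contains a countable base at each point of $T_F$, and every subset of $T_F$ is separable. Hence no nonempty open set is contained in $T_F$: \emph{points with $F$-twins are dense}.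

Let $\{q_\gamma:\gamma<\omega_1\}$ be dense. At stage $\gamma$ we have a countable splitting sequence, with functions $F$ and first coordinates $A$, and we want to bring $q=q_\gamma$ into the closure of the first coordinates. If $q\in\overline A$, nothing is to be done. If $q\notin\overline A$ and $q$ has an $F$-twin $y$, add $(q,y,f)$ with $f(q)=0$ and $f(y)=1$. If $q\notin\overline A$ and $q$ has no twin, it cannot be added, but it has a countable base $B_0,B_1,\dots$. Go through these sets; whenever $B_n$ misses the closure of the current first coordinates, add a point of $B_n$ that has a twin for the current countable set of functions. Afterwards every $B_n$ meets the closure of the first coordinates, so $q$ lies in it, and the sequence is still countable.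
\end{example}

A point is therefore useful in both cases: with a twin it can be added, and without one it is approached in few steps. The argument rests on an inequality: the sets $B_n$ have larger density than any subset of $T_F$. The next section finds the form that this inequality takes in a Lindel\"of $\Sigma$-space.

\section{Twins in a Lindel\"of $\Sigma$-space}\label{sec:twins}

From here to the end of Section~\ref{sec:proofs}, $X$ is a Lindel\"of $\Sigma$-space. We first replace $\mathcal C$ and $\mathcal N_0$ by a single family that attaches a compact set to each point.

\begin{lemma}\label{lem:N}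
There is a countable family $\mathcal N$ of closed subsets of $X$, closed under finite intersections and with $X\in\mathcal N$, such that for each $x\in X$ the set $C_x=\bigcap\{N\in\mathcal N:x\in N\}$ is compact and for each open $U\supset C_x$ some $N\in\mathcal N$ has $x\in N\subset U$.
\end{lemma}

\begin{proof}
Let $\mathcal C$ and $\mathcal N_0$ be as in the definition. If $C\in\mathcal C$ and $U\supset C$ is open, regularity and the compactness of $C$ give an open $U'$ with $C\subset U'\subset\overline{U'}\subset U$. For $N\in\mathcal N_0$ with $C\subset N\subset U'$ we have $C\subset\overline N\subset U$. So we may assume that the members of $\mathcal N_0$ are closed. Let $\mathcal N$ consist of all finite intersections of members of $\mathcal N_0\cup\{X\}$.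

Fix $x$ and $C\in\mathcal C$ with $x\in C$. If $z\notin C$, some $N\in\mathcal N$ has $C\subset N\subset X\setminus\{z\}$, so $z\notin C_x$. Thus $C_x$ is a closed subset of $C$, hence compact. Let $U\supset C_x$ be open. Each point of the compact set $C\setminus U$ is outside some member of $\mathcal N$ that contains $x$. The complements of finitely many such members cover $C\setminus U$, and the intersection $N_1\in\mathcal N$ of these members satisfies $x\in N_1$ and $N_1\cap C\subset U$ (take $N_1=X$ if $C\subset U$). Then $C\subset U\cup(X\setminus N_1)$, so some $N_2\in\mathcal N$ has $C\subset N_2\subset U\cup(X\setminus N_1)$, and $x\in N_1\cap N_2\subset U$.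
\end{proof}

Fix such a family $\mathcal N$, and put $\mathcal P_F=\{N\cap B:N\in\mathcal N,\ B\in\mathcal B_F\}$. Since $\mathcal N$ is countable, $|\mathcal P_F|\le|F|+\omega$.

\begin{lemma}\label{lem:network}
Let $F$ be a set of continuous functions $X\to[0,1]$. If $x\in T_F$ and $U\ni x$ is open, then $x\in P\subset U$ for some $P\in\mathcal P_F$. Consequently every subset of $T_F$ has density at most $|F|+\omega$.
\end{lemma}

\begin{proof}
The functions in $F$ deal with the compact set $C_x\setminus U$, and a member of $\mathcal N$ deals with the rest of $X$. Each $z\in C_x\setminus U$ differs from $x$ and is not an $F$-twin of $x$, so there are $f_z\in F$ and disjoint rational intervals $J_z\ni f_z(x)$ and $J'_z\ni f_z(z)$. Choose $z_1,\dots,z_n$, with $n\ge0$, such that the open sets $W_i=f_{z_i}^{-1}(J'_{z_i})$ cover $C_x\setminus U$. By Lemma~\ref{lem:N} there is $N\in\mathcal N$ with $x\in N\subset U\cup W_1\cup\dots\cup W_n$. The set $B=\bigcap_{i}f_{z_i}^{-1}(J_{z_i})\in\mathcal B_F$ contains $x$ and misses every $W_i$, so $x\in N\cap B\subset U$. For $S\subset T_F$ the traces on $S$ of the members of $\mathcal P_F$ form a network for $S$, and (D3) applies.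
\end{proof}

The lemma fails without the hypothesis on $X$: if $X$ is $[0,1]$ with the discrete topology and $F$ consists of the identity map, then $T_F=X$ and $d(X)=2^\omega$.

Compared with the compact case, the open sets $B$ have become sets $N\cap B$. These need not be open, and their density may be much smaller than that of any neighborhood of the point. If all sets $N\cap B$ around $q$ have density greater than $|F|+\omega$, twins are still available in them. So we measure the smallest density that can occur. The \emph{level} of $x\in X$ is the infinite cardinal
\[
\ell(x)=\min\{d(N\cap O)+\omega:\ N\in\mathcal N,\ O\text{ open},\ x\in N\cap O\}.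
\]
Since $X\in\mathcal N$, we have $\ell(x)\le d(O)+\omega$ for every open $O\ni x$. If $X$ is compact and $\mathcal N=\{X\}$, the level of $x$ is the least value of $d(O)+\omega$ over the open sets $O\ni x$. If $\{x\}\in\mathcal N$, then $\ell(x)=\omega$, however large the neighborhoods of $x$ are.

At stage $\gamma$ of the recursion there are up to $|\gamma|+\omega$ functions, and the point treated at that stage must have a higher level. Call a family $(q_\gamma)_{\gamma\in\Gamma}$ of points, indexed by a set $\Gamma$ of ordinals, \emph{timely} if
\[
|\gamma|+\omega<\ell(q_\gamma)\qquad\text{for all }\gamma\in\Gamma .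
\]
Gaps in $\Gamma$ are allowed, so a subfamily of a timely family is timely. A \emph{cozero set} is a set $\{x:g(x)>0\}$ with $g\colon X\to[0,1]$ continuous; the cozero sets form a base of a Tychonoff space.

\begin{proposition}\label{prop:construct}
Let $\kappa$ be an infinite cardinal, $V$ a cozero set, $\Gamma\subset\kappa$, and $(q_\gamma)_{\gamma\in\Gamma}$ a timely family of points of $V$. For each $e\in\{1,2\}$ there is a splitting sequence of type $e$ in $V$, of length $\sigma$ with $|\sigma|\le\kappa$, such that $q_\gamma\in\overline{A_\sigma}$ for all $\gamma\in\Gamma$.
\end{proposition}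

\begin{proof}
Let $V=\{x:g(x)>0\}$. For a splitting sequence of length $\rho$ in $V$ put $F_\rho=\{g\}\cup\{f_\eta:\eta<\rho\}$. The function $g$ is included to keep twins inside $V$.

\emph{Extension step.} If $x\in V\setminus(\overline{A_\rho}\cup T_{F_\rho})$, the sequence extends by a triple with first entry $x$. Indeed, let $y$ be an $F_\rho$-twin of $x$. Then $g(y)=g(x)>0$, so $y\in V$, and (S3) holds. Since $X$ is Tychonoff and $x\ne y$, there is a continuous $f\colon X\to[0,1]$ with $f(x)=0$ and $f(y)=1$.

By recursion on $\gamma\le\kappa$ we define splitting sequences in $V$ that extend one another, of lengths $\sigma_\gamma$ with $|\sigma_\gamma|\le|\gamma|+\omega$. Start with $\sigma_0=0$ and take unions at limit $\gamma$, where $|\sigma_\gamma|\le|\gamma|\cdot(|\gamma|+\omega)=|\gamma|$. Let $\gamma<\kappa$ and let the sequence of length $\sigma_\gamma$ be given. If $\gamma\notin\Gamma$, add nothing. If $\gamma\in\Gamma$, write $q=q_\gamma$, $\lambda=|\gamma|+\omega<\ell(q)$, $A=A_{\sigma_\gamma}$ and $F=F_{\sigma_\gamma}$. We add at most $\lambda$ triples, which preserves the bound on the length, and obtain $q\in\overline{A_{\sigma_{\gamma+1}}}$.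

If $q\in\overline A$, add nothing. If $q\notin\overline A\cup T_F$, add one triple with first entry $q$.

Let $q\in T_F\setminus\overline A$. The family $\{P\in\mathcal P_F:q\in P\subset V\}$ is nonempty by Lemma~\ref{lem:network} and has at most $\lambda$ members; list it, with repetitions if necessary, as $(P_\zeta)_{\zeta<\lambda}$. We perform substeps $\zeta<\lambda$, each adding at most one triple, with unions at limits. Let $\rho$ be the length at the start of substep $\zeta$, so $|\rho|\le\lambda$ and $|F_\rho|\le\lambda$. If $P_\zeta$ meets $\overline{A_\rho}$, add nothing. Suppose that $P_\zeta\cap\overline{A_\rho}=\emptyset$. The set $P_\zeta$ has the form $N\cap B$ with $N\in\mathcal N$ and $B$ open, and it contains $q$, so $d(P_\zeta)+\omega\ge\ell(q)>\lambda\ge\omega$, and therefore $d(P_\zeta)>\lambda$. This is where timeliness is used. By Lemma~\ref{lem:network}, subsets of $T_{F_\rho}$ have density at most $\lambda$, so there is $x\in P_\zeta\setminus T_{F_\rho}$. This $x$ lies in $V\setminus\overline{A_\rho}$; add a triple with first entry $x$.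

Let $\sigma_{\gamma+1}$ be the length after all substeps. In either outcome of substep $\zeta$, the set $P_\zeta$ meets $\overline{A_{\sigma_{\gamma+1}}}$. If $q$ were not in $\overline{A_{\sigma_{\gamma+1}}}$, Lemma~\ref{lem:network}, applied to $q\in T_F$ and the open set $V\setminus\overline{A_{\sigma_{\gamma+1}}}$, would give $P\in\mathcal P_F$ with $q\in P\subset V\setminus\overline{A_{\sigma_{\gamma+1}}}$. This $P$ is one of the $P_\zeta$, a contradiction.

The sequence of length $\sigma=\sigma_\kappa$ is as required.
\end{proof}

\section{Timely dense families}\label{sec:timely}

It remains to find a timely family that is dense in some open set. This is not always possible: if $X$ is countable and $\mathcal N$ contains the singletons, all levels equal $\omega$ and no nonempty family is timely. We show that it is possible whenever Lemma~\ref{lem:leftright} cannot be applied. Throughout this section $V\subset X$ and $\kappa$ satisfy the following hypothesis.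
\begin{enumerate}
\item[(H)] $V$ is a nonempty open set, $\kappa$ is an infinite cardinal, $d(W)=\kappa$ for every nonempty open $W\subset V$, and $V$ contains no right-separated sequence of length $\kappa$.
\end{enumerate}

\begin{proposition}\label{prop:key}
Under \emph{(H)} there are a nonempty open $U\subset V$, a set $\Gamma\subset\kappa$, and a timely family $(q_\gamma)_{\gamma\in\Gamma}$ of points of $U$ that is dense in $U$.
\end{proposition}

An isolated point of $V$ would be an open set of density $1$, so $V$ has none. By Lemma~\ref{lem:crowded}(a), $V$ contains pairwise disjoint nonempty open sets $W_n$, $n<\omega$, and one point from each gives a right-separated sequence of length $\omega$. Hence $\kappa>\omega$.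

Every $x\in V$ has $\ell(x)\le\kappa$. If all points of a nonempty open $U\subset V$ have level $\kappa$, then any dense family $(q_\gamma)_{\gamma<\kappa}$ in $U$ is timely. So the obstacle is the set of \emph{low points},
\[
L=\{x\in V:\ell(x)<\kappa\}.
\]
A low point has a neighborhood whose trace on some $N\in\mathcal N$ has small density, and by Lemma~\ref{lem:cover} few such neighborhoods suffice to cover. So one expects $L$ to have small density. For regular $\kappa$ this is correct. For singular $\kappa$ the bounds obtained may approach $\kappa$, the argument does not exclude that $L$ is dense, and we shall have to order the low points themselves.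

Below, $\lambda$ and $\mu$ denote infinite cardinals less than $\kappa$. For $N\in\mathcal N$ put
\[
\mathcal O_N^\lambda=\{O\text{ open}:d(N\cap O)\le\lambda\},\qquad H_N^\lambda=\bigcup\mathcal O_N^\lambda,\qquad L_N^\lambda=V\cap N\cap H_N^\lambda,
\]
\[
L^\lambda=\bigcup_{N\in\mathcal N}L_N^\lambda,\qquad L_N=\bigcup_{\lambda<\kappa}L_N^\lambda .
\]
The sets $\mathcal O_N^\lambda$, $H_N^\lambda$, $L_N^\lambda$, $L^\lambda$ increase with $\lambda$. A point $x\in V$ is in $L_N^\lambda$ exactly when $x\in N\cap O$ for an open $O$ with $d(N\cap O)\le\lambda$. Therefore $L^\lambda=\{x\in V:\ell(x)\le\lambda\}$ and $L=\bigcup_N L_N$. Moreover,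
\begin{equation}\label{eq:sep}
H_N^\lambda\text{ is open, contains }L_N^\lambda\text{, and misses }(V\cap N)\setminus L_N^\lambda .
\end{equation}
So inside a fixed $N$ lower points are separated from higher ones, and climbing through the levels produces right-separated sequences. Under (H) this limits how the levels can be distributed.

\begin{lemma}\label{lem:small}
Assume \emph{(H)}.
\begin{enumerate}
\item[(a)] If $A\subset V$ and $d(A)<\kappa$, then $W\setminus\overline A\ne\emptyset$ for every nonempty open $W\subset V$.
\item[(b)] Let $G\subset V$ be open, $N\in\mathcal N$, and let $\nu$ be an infinite cardinal such that $G\cap L_N^\lambda$ contains no right-separated sequence of length $\nu$. Then $d(G\cap L_N^\lambda)\le\lambda\cdot\nu'$ for some cardinal $\nu'<\nu$.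
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A'$ be dense in $A$ with $|A'|<\kappa$. If $W\subset\overline A=\overline{A'}$, then $A'\cap W$ is dense in $W$, contrary to $d(W)=\kappa$.

(b) The family $\mathcal O_N^\lambda$ covers $G\cap L_N^\lambda=G\cap N\cap H_N^\lambda$. By Lemma~\ref{lem:cover} so does a subfamily $\mathcal U$ of cardinality $\nu'<\nu$. Then $G\cap L_N^\lambda=\bigcup_{O\in\mathcal U}(G\cap N\cap O)$, where the inclusion from right to left holds because $O\subset H_N^\lambda$. Each $G\cap N\cap O$ is relatively open in $N\cap O$ and has density at most $\lambda$ by (D2). Now apply (D1).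
\end{proof}

\begin{lemma}\label{lem:regular}
Assume \emph{(H)}. If $\kappa$ is regular, then $L$ is not dense in $V$.
\end{lemma}

\begin{proof}
Fix $N\in\mathcal N$. The family $\bigcup_{\lambda<\kappa}\mathcal O_N^\lambda$ covers $L_N\subset V$, so by Lemma~\ref{lem:cover} a subfamily $\mathcal U$ with $|\mathcal U|<\kappa$ covers $L_N$. Then $L_N=\bigcup_{O\in\mathcal U}(V\cap N\cap O)$, and each of these sets has density less than $\kappa$ by (D2). A sum of fewer than $\kappa$ cardinals less than $\kappa$ is less than $\kappa$ by regularity, so $d(L_N)<\kappa$. Since $\mathcal N$ is countable and $\kappa$ is regular and uncountable, $d(L)<\kappa$. Lemma~\ref{lem:small}(a) with $W=V$ finishes the proof.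
\end{proof}

For singular $\kappa$, hypothesis (H) forbids only sequences of length $\kappa$ and allows all shorter ones. The next lemma improves this, on a smaller open set and for low points, to a bound below $\kappa$.

\begin{lemma}\label{lem:singular}
Assume \emph{(H)} and let $\kappa$ be singular. There are a nonempty open $U_0\subset V$ and an infinite cardinal $\mu<\kappa$ such that $L\cap U_0$ contains no right-separated sequence of length $\mu^+$.
\end{lemma}

\begin{proof}
Let $\tau=\operatorname{cf}\kappa<\kappa$. A singular cardinal is a limit of smaller cardinals, so there is a strictly increasing sequence $(\kappa_s)_{s<\tau}$ of cardinals cofinal in $\kappa$ with $\kappa_0\ge\tau$.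

\emph{The case $\tau=\omega$.} Suppose that the lemma fails. Take pairwise disjoint nonempty open sets $W_n\subset V$, $n<\omega$. For each $n$ the pair $W_n,\kappa_n$ does not satisfy the conclusion, so $W_n$ contains a right-separated sequence $\Sigma_n$ of length $\kappa_n^+$. Lemma~\ref{lem:concat} with $H_n=W_n$ gives a right-separated sequence of length $\kappa$ in $V$, contrary to (H).

\emph{The case $\tau>\omega$.} We have only countably many disjoint open sets at our disposal, and the levels take over their role. The uncountable cofinality lets us pass from a single $N$ to the countable family $\mathcal N$.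

\emph{Step 1. For each $N\in\mathcal N$ there are infinite $\lambda_N,\mu_N<\kappa$ such that $L_N\setminus L_N^{\lambda_N}$ contains no right-separated sequence of length $\mu_N^+$.} Suppose that this fails for $N$. We define ordinals $i(s)<\tau$ and sequences $\Sigma_s$ for $s<\tau$. Let $i(0)=0$, and $i(s)=\sup_{t<s}i(t)$ for limit $s$, which is less than $\tau$ because $\tau$ is regular. Given $i(s)$, the set $L_N\setminus L_N^{\kappa_{i(s)}}$ contains a right-separated sequence of length $\kappa_s^+$. This set is the union of the sets $L_N^{\kappa_j}\setminus L_N^{\kappa_{i(s)}}$ with $i(s)<j<\tau$, and $\tau\le\kappa_s<\kappa_s^+$. By (P) there are $i(s+1)$ with $i(s)<i(s+1)<\tau$ and a right-separated sequence $\Sigma_s$ of length $\kappa_s^+$ in $L_N^{\kappa_{i(s+1)}}\setminus L_N^{\kappa_{i(s)}}$. Put $H_s=H_N^{\kappa_{i(s+1)}}$. For $s'>s$ we have $i(s')\ge i(s+1)$, so the terms of $\Sigma_{s'}$ lie in $(V\cap N)\setminus L_N^{\kappa_{i(s+1)}}$. By \eqref{eq:sep}, $H_s$ contains the terms of $\Sigma_s$ and misses those of $\Sigma_{s'}$. Lemma~\ref{lem:concat} gives a right-separated sequence of length $\kappa$ in $V$, contrary to (H).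

\emph{Step 2.} Let $A=\bigcup_N L_N^{\lambda_N}$ and $\mu=\sup_N\mu_N$. Lemma~\ref{lem:small}(b) with $G=V$ and $\nu=\kappa$ gives $d(L_N^{\lambda_N})\le\lambda_N\cdot\nu'<\kappa$ for each $N$. Since $\mathcal N$ is countable and $\operatorname{cf}\kappa>\omega$, we get $d(A)<\kappa$ from (D1), and $\mu<\kappa$. By Lemma~\ref{lem:small}(a), $U_0=V\setminus\overline A$ is nonempty. Also $L\cap U_0\subset\bigcup_N(L_N\setminus L_N^{\lambda_N})$. If $L\cap U_0$ contained a right-separated sequence of length $\mu^+$, then by (P) so would some $L_N\setminus L_N^{\lambda_N}$, and $\mu^+\ge\mu_N^+$ contradicts Step~1.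
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
If $L$ is not dense in $V$, let $U=V\setminus\overline L$. All points of $U$ have level $\kappa$ and $d(U)=\kappa$. Let $\Gamma=\kappa$ and let $\{q_\gamma:\gamma<\kappa\}$ be dense in $U$. As $\kappa>\omega$, we have $|\gamma|+\omega<\kappa=\ell(q_\gamma)$.

Now let $L$ be dense in $V$. By Lemma~\ref{lem:regular}, $\kappa$ is singular; take $U_0$ and $\mu$ from Lemma~\ref{lem:singular}. We show that there are few points to handle on each level and few levels, and then interleave the levels.

\emph{Each level is small.} We claim that
\begin{equation}\label{eq:levels}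
d(G\cap L^\lambda)\le\lambda\qquad\text{for open }G\subset U_0\text{ and }\mu\le\lambda<\kappa .
\end{equation}
For $N\in\mathcal N$ the set $G\cap L_N^\lambda\subset L\cap U_0$ contains no right-separated sequence of length $\mu^+$, so Lemma~\ref{lem:small}(b) with $\nu=\mu^+$ gives $d(G\cap L_N^\lambda)\le\lambda\cdot\mu=\lambda$. Summing over the countable family $\mathcal N$ gives \eqref{eq:levels}.

\emph{Removing the levels up to $\mu$.} By \eqref{eq:levels}, $d(U_0\cap L^\mu)\le\mu<\kappa$, so the open set $U=U_0\setminus\overline{U_0\cap L^\mu}$ is nonempty by Lemma~\ref{lem:small}(a). Every $x\in U\cap L$ has $\mu<\ell(x)<\kappa$. Let $\Lambda=\{\ell(x):x\in U\cap L\}$.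

\emph{There are few levels: $|\Lambda|\le\mu$.} For $\lambda\in\Lambda$ pick $x_\lambda\in U\cap L$ with $\ell(x_\lambda)=\lambda$, and $N_\lambda\in\mathcal N$ with $x_\lambda\in L_{N_\lambda}^\lambda$. Suppose $|\Lambda|\ge\mu^+$. Since $\mathcal N$ is countable, there is $N$ such that $N_\lambda=N$ for at least $\mu^+$ values of $\lambda$; list the first $\mu^+$ of them in increasing order. For $\lambda<\lambda'$ in the list, $x_{\lambda'}\in V\cap N$ and $\ell(x_{\lambda'})>\lambda$, so $x_{\lambda'}\notin L_N^\lambda$. By \eqref{eq:sep}, $H_N^\lambda$ contains $x_\lambda$ and misses $x_{\lambda'}$. Thus the points $x_\lambda$ form a right-separated sequence of length $\mu^+$ in $L\cap U_0$, against the choice of $U_0$ and $\mu$.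

\emph{A dense set with at most $\lambda$ points of level $\lambda$.} For $\lambda\in\Lambda$ use \eqref{eq:levels} to choose $Q_\lambda$ dense in $U\cap L^\lambda$ with $|Q_\lambda|\le\lambda$. A point of $Q_\lambda$ may have level below $\lambda$, and we discard such points: let $Q'_\lambda=\{q\in Q_\lambda:\ell(q)=\lambda\}$ and $Q=\bigcup_{\lambda\in\Lambda}Q'_\lambda$. We prove $U\cap L^\lambda\subset\overline Q$ by induction on $\lambda\in\Lambda$. As $U\cap L^\lambda\subset\overline{Q_\lambda}$, it suffices to show $Q_\lambda\subset\overline Q$. A point $q\in Q_\lambda$ lies in $U\cap L$, so $\lambda'=\ell(q)$ belongs to $\Lambda$, and $\lambda'\le\lambda$. If $\lambda'=\lambda$, then $q\in Q$; if $\lambda'<\lambda$, then $q\in U\cap L^{\lambda'}\subset\overline Q$ by induction. Hence $U\cap L=\bigcup_{\lambda\in\Lambda}(U\cap L^\lambda)\subset\overline Q$. Since $L$ is dense in $V$, the set $U\cap L$ is dense in $U$, and so is $Q$.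

\emph{The ordering.} Write $Q'_\lambda=\{q_{\lambda,\xi}:\xi\in I_\lambda\}$ with $I_\lambda\subset\lambda$, and fix an injection $j\colon\Lambda\to\mu$. Divide $\kappa$ into consecutive blocks of length $\mu$ and give $q_{\lambda,\xi}$ the place $j(\lambda)$ in block $\xi$; that is, in ordinal arithmetic,
\[
\gamma(\lambda,\xi)=\mu\cdot\xi+j(\lambda).
\]
An ordinal has only one representation $\mu\cdot\xi+\zeta$ with $\zeta<\mu$, so $\gamma$ is injective. Since $\mu<\lambda$ and $\xi<\lambda$,
\[
|\gamma(\lambda,\xi)|+\omega\le\max(\mu,|\xi|)<\lambda=\ell(q_{\lambda,\xi})<\kappa .
\]
Let $\Gamma\subset\kappa$ be the range of $\gamma$ and put $q_{\gamma(\lambda,\xi)}=q_{\lambda,\xi}$. This family is timely and dense in $U$.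
\end{proof}

\begin{remark}
The bound on the size of each level would not suffice without some control of $\Lambda$. If a timely family has a point $q_{\gamma}$ of level $\lambda$ for each $\lambda$ in a set $S$, then $\lambda\mapsto\gamma$ is injective and $\gamma<\lambda$, so by the pressing-down lemma $S$ is not a stationary subset of an uncountable regular cardinal.
\end{remark}

The two propositions combine as follows.

\begin{corollary}\label{cor:local}
Assume \emph{(H)} and let $e\in\{1,2\}$. There are a nonempty open $U'\subset V$ and a splitting sequence of type $e$ in $U'$, of length $\sigma$ with $|\sigma|\le\kappa=d(U')$, such that $A_\sigma$ is dense in $U'$.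
\end{corollary}

\begin{proof}
Take $U$, $\Gamma$ and $(q_\gamma)$ from Proposition~\ref{prop:key}, a nonempty cozero set $U'\subset U$, and $\Gamma'=\{\gamma\in\Gamma:q_\gamma\in U'\}$. The family $(q_\gamma)_{\gamma\in\Gamma'}$ is timely, and it is dense in $U'$ because $U'$ is open in $U$. Proposition~\ref{prop:construct} applied to $U'$ and $\Gamma'$ gives a sequence with $A_\sigma\subset U'$ and all $q_\gamma$, $\gamma\in\Gamma'$, in $\overline{A_\sigma}$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:sym}}\label{sec:proofs}

Call a nonempty open set $U\subset X$ \emph{fine} if there is a discrete $D_U\subset U\times X$ with $|D_U|\le d(U)$, $\pi_1|_{D_U}$ injective and $\pi_1(D_U)$ dense in $U$. Call it \emph{symmetrically fine} if there is a discrete $D_U=D_U^{-1}\subset U\times U$ with $|D_U|\le d(U)$ and $\pi_1(D_U)$ dense in $U$.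

\begin{lemma}\label{lem:glue}
If every nonempty open subset of $X$ contains a fine set, the conclusion of Theorem~\ref{thm:main} holds. If every nonempty open subset of $X$ contains a symmetrically fine set, the conclusion of Theorem~\ref{thm:sym} holds.
\end{lemma}

\begin{proof}
By Zorn's lemma let $\mathcal U$ be a maximal family of pairwise disjoint fine, respectively symmetrically fine, sets. Then $\bigcup\mathcal U$ is dense, for otherwise $X\setminus\overline{\bigcup\mathcal U}$ would contain a set that can be added to $\mathcal U$. Let $D=\bigcup_{U\in\mathcal U}D_U$. The open sets $U\times X$ are pairwise disjoint and $D\cap(U\times X)=D_U$, so $D$ is discrete. Its first projection is dense in each $U$, hence in $X$, and therefore $|D|\ge d(X)$. If $S$ is dense in $X$ with $|S|=d(X)$, the sets $S\cap U$ are disjoint and $S\cap U$ is dense in $U$, so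
\[
|D|\le\sum_{U\in\mathcal U}d(U)\le\sum_{U\in\mathcal U}|S\cap U|\le d(X).
\]
In the first case $\pi_1|_D$ is injective because the sets $\pi_1(D_U)\subset U$ are disjoint. In the second case $D=D^{-1}$, and so $\pi_1(D)=\pi_2(D)$.
\end{proof}

Let $G\subset X$ be nonempty and open. Among the nonempty open subsets of $G$ choose $V$ with $\kappa=d(V)$ minimal. By minimality and (D2), $d(W)=\kappa$ for every nonempty open $W\subset V$. If $\kappa$ is finite, then $V$ has a finite dense subset, which is closed, so $V$ is a finite open set and each $v\in V$ is isolated in $X$. The set $\{(v,v)\}$ then shows that $\{v\}$ is both fine and symmetrically fine. So in both proofs it suffices to assume $\kappa\ge\omega$ and to find a set of the required kind inside $V$.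

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $V$ contains a right-separated sequence of length $\kappa$, then $V$ is fine by Lemma~\ref{lem:leftright}, the set $E$ having at most $\kappa$ points. Otherwise (H) holds. Corollary~\ref{cor:local} with $e=1$ and Lemma~\ref{lem:split} give a nonempty open $U'\subset V$ and a discrete $D\subset U'\times U'$ with $|D|\le d(U')$, $\pi_1|_D$ injective and $\pi_1(D)=A_\sigma$ dense in $U'$. So $U'$ is fine. Lemma~\ref{lem:glue} completes the proof.
\end{proof}

For the symmetric version the set $E$ of Lemma~\ref{lem:leftright} has to be joined with $E^{-1}$, and nothing in that lemma keeps a point of $E$ out of the closure of $E^{-1}$. We avoid the conflict by placing $E$ in a product $V_a\times V_b$ of disjoint open sets. With two sets $V_0,V_1$ the conflict returns, since $E_0\subset V_0\times V_1$ and the inverse of $E_1\subset V_1\times V_0$ lie in the same product. Three sets arranged in a cycle suffice.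

\begin{proof}[Proof of Theorem~\ref{thm:sym}]
Suppose first that some nonempty open $V'\subset V$ contains no right-separated sequence of length $\kappa$. Then $V'$ and $\kappa$ satisfy (H). Corollary~\ref{cor:local} with $e=2$ and Lemma~\ref{lem:split} give a nonempty open $U'\subset V'$ and a set $D\subset U'\times U'$ with $|D|\le\kappa$ such that $D\cup D^{-1}$ is discrete and has first projection $A_\sigma$ dense in $U'$. The set $D\cup D^{-1}$ is symmetric, lies in $U'\times U'$, and has at most $\kappa=d(U')$ points because $\kappa$ is infinite. So $U'$ is symmetrically fine. This is the place where the second coordinates have to stay in $U'$, which the function $g$ in Proposition~\ref{prop:construct} ensured.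

Now suppose that every nonempty open subset of $V$ contains a right-separated sequence of length $\kappa$. The set $V$ has no isolated points, so by Lemma~\ref{lem:crowded}(a) it contains pairwise disjoint nonempty open sets $V_a$, $a\in\mathbb Z_3$. For each $a$, apply Lemma~\ref{lem:leftright} to $V_a$ and a right-separated sequence of length $\kappa$ in $V_{a+1}$. This gives a discrete $E_a\subset V_a\times V_{a+1}$ with $|E_a|\le\kappa$ and $\pi_1(E_a)$ dense in $V_a$. Put $U=V_0\cup V_1\cup V_2$ and $D_U=\bigcup_a(E_a\cup E_a^{-1})\subset U\times U$. The six index pairs $(a,a+1)$ and $(a+1,a)$ are distinct, so the six open sets $V_a\times V_{a+1}$ and $V_{a+1}\times V_a$ are pairwise disjoint, and they meet $D_U$ in $E_a$ and $E_a^{-1}$ respectively. Hence $D_U$ is discrete. It is symmetric, $|D_U|\le\kappa=d(U)$, and $\pi_1(D_U)$ is dense in each $V_a$, hence in $U$. So $U$ is symmetrically fine, and Lemma~\ref{lem:glue} completes the proof.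
\end{proof}

\section{A countable space in which discrete sets do not accumulate to the diagonal}\label{sec:CH}

A second countable space is a Lindel\"of $p$-space, so by the fact quoted in the introduction the space of Theorem~\ref{thm:CH} is not second countable. We obtain it from $\mathbb Q$ by refining the topology in $\omega_1$ steps. Each step considers a discrete $D\subset\mathbb Q^2$ and a point $q$, and gives $q$ a new clopen neighborhood $U$ whose square misses $D$ except possibly at $(q,q)$. The new topology must have no isolated points, since otherwise the diagonal over them would be a discrete set that cannot be removed; for this neither $U$ nor its complement may have isolated points. The lemma provides such a $U$.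

\begin{lemma}\label{lem:U}
Let $Y$ be a second countable Hausdorff space without isolated points, let $D\subset Y\times Y$ be discrete, and let $q\in Y$. There is a set $U\ni q$ such that the subspace $U$ has no isolated points, $Y\setminus U$ is dense in $Y$, and $(U\times U)\cap D\subset\{(q,q)\}$.
\end{lemma}

\begin{proof}
For $y\in Y$ the sets $\{x:(x,y)\in D\}$ and $\{x:(y,x)\in D\}$, and also $\{x:(x,x)\in D\}$, are homeomorphic to subsets of $D$, so they are discrete subsets of $Y$. Thus finitely many points already placed in $U$ forbid only a nowhere dense set of new points.

Let $\{B_m:m<\omega\}$ be a base of nonempty sets and let $k\mapsto(i_k,m_k)$, $k\ge1$, list $\omega\times\omega$ with each pair occurring infinitely often. We choose points $w_k$ for all $k\ge1$, to be kept out of $U$, and points $u_k$ for $k$ in a set $K\subset\omega$. Put $0\in K$ and $u_0=q$. At step $k\ge1$ let $R_k=\{u_j:j\in K,\ j<k\}$ and choose $w_k\in B_{k-1}\setminus R_k$, which is possible because $B_{k-1}$ is infinite. If $i_k<k$, $i_k\in K$ and $u_{i_k}\in B_{m_k}$, put $k\in K$ and choose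
\[
u_k\in B_{m_k}\setminus\bigl(R_k\cup\{w_1,\dots,w_k\}\cup S_k\bigr),
\]
where
\[
S_k=\{x:(x,x)\in D\}\cup\bigcup_{u\in R_k}\{x:(x,u)\in D\text{ or }(u,x)\in D\}.
\]
The set removed from $B_{m_k}$ is a finite union of discrete sets, hence nowhere dense by Lemma~\ref{lem:crowded}(b), so $u_k$ exists. Otherwise let $k\notin K$. Put $U=\{u_k:k\in K\}$.

If $u_i\in B_m$, there is $k>i$ with $(i_k,m_k)=(i,m)$; then $k\in K$ and $u_k\in B_m\setminus\{u_i\}$. So $U$ has no isolated points. The point $w_k$ differs from $u_j$ for $j<k$ by its choice and for $j\ge k$ by the choice of $u_j$. So $\{w_k:k\ge1\}$ is disjoint from $U$, and it meets every $B_m$. Finally let $i,j\in K$ and $k=\max(i,j)\ge1$. If $i=j$, then $(u_k,u_k)\notin D$ because $u_k\notin S_k$. If $i\ne j$, one of $u_i,u_j$ is $u_k$ and the other is in $R_k$, so again $u_k\notin S_k$ gives $(u_i,u_j)\notin D$. Only $(u_0,u_0)=(q,q)$ can be in $D$.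
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:CH}]
There are $2^\omega=\omega_1$ pairs $(D,q)$ with $D\subset\mathbb Q\times\mathbb Q$ and $q\in\mathbb Q$. List them as $(D_\alpha,q_\alpha)_{\alpha<\omega_1}$ with each pair occurring uncountably often. This is the only use of the Continuum Hypothesis: every task is reached after countably many steps, when the topology is still second countable and Lemma~\ref{lem:U} applies.

A space is \emph{zero-dimensional} if it has a base of clopen sets; a zero-dimensional Hausdorff space is Tychonoff. We define an increasing sequence of topologies $\mathcal T_\alpha$, $\alpha<\omega_1$, on $\mathbb Q$, each second countable, zero-dimensional and without isolated points. Let $\mathcal T_0$ be the usual topology; all later topologies contain it and so are Hausdorff.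

For limit $\alpha$ let $\mathcal T_\alpha$ be generated by $\bigcup_{\beta<\alpha}\mathcal T_\beta$. This union is closed under finite intersections, so it is a base. The union of countable clopen bases of the $\mathcal T_\beta$, $\beta<\alpha$, is a countable clopen base of $\mathcal T_\alpha$. If a singleton were open in $\mathcal T_\alpha$, it would belong to some $\mathcal T_\beta$; so there are no isolated points.

Let $\mathcal T_\alpha$ be given. If $D_\alpha$ is not discrete in $(\mathbb Q,\mathcal T_\alpha)^2$, let $\mathcal T_{\alpha+1}=\mathcal T_\alpha$. Otherwise take $U_\alpha\ni q_\alpha$ from Lemma~\ref{lem:U} for $(\mathbb Q,\mathcal T_\alpha)$, $D_\alpha$ and $q_\alpha$, and let $\mathcal T_{\alpha+1}$ be generated by $\mathcal T_\alpha\cup\{U_\alpha,\mathbb Q\setminus U_\alpha\}$. The sets $O\cap U_\alpha$ and $O\setminus U_\alpha$, with $O$ in a countable clopen base of $\mathcal T_\alpha$, form a countable clopen base of $\mathcal T_{\alpha+1}$. The set $O\cap U_\alpha$ is open in the subspace $U_\alpha$ of $(\mathbb Q,\mathcal T_\alpha)$, which has no isolated points, so it is not a singleton. If $O\ne\emptyset$, then $O$ contains two disjoint nonempty members of $\mathcal T_\alpha$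 by Lemma~\ref{lem:crowded}(a), and each meets the dense set $\mathbb Q\setminus U_\alpha$; so $O\setminus U_\alpha$ is not a singleton either. Hence $\mathcal T_{\alpha+1}$ has no isolated points.

Let $X$ be $\mathbb Q$ with the topology generated by $\bigcup_{\alpha<\omega_1}\mathcal T_\alpha$. The argument for limit stages, apart from countability of the base, shows that this union is a base and that $X$ is zero-dimensional, Hausdorff and without isolated points. So $X$ is a countable Tychonoff space, and it is a Lindel\"of $\Sigma$-space with $\mathcal C=\mathcal N_0$ the family of singletons.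

Let $D\subset X\times X$ be discrete. The set $\{x:(x,x)\in D\}$ is a discrete subspace of $X$, and $X$ is not discrete, so there is $q$ with $(q,q)\notin D$. Each point of $D$ is isolated in $D$ by a set $O\times O'$ with $O,O'\in\bigcup_\alpha\mathcal T_\alpha$. As $D$ is countable, there is $\beta<\omega_1$ such that all these sets $O,O'$ belong to $\mathcal T_\beta$, and then $D$ is discrete in $(\mathbb Q,\mathcal T_\alpha)^2$ for every $\alpha\ge\beta$. The pair $(D,q)$ occurs uncountably often, so $(D_\alpha,q_\alpha)=(D,q)$ for some $\alpha\ge\beta$. At this stage $U_\alpha$ is defined. It is an open neighborhood of $q$ in $X$, and $(U_\alpha\times U_\alpha)\cap D\subset\{(q,q)\}$. Since $(q,q)\notin D$, the set $U_\alpha\times U_\alpha$ misses $D$. Hence $(q,q)\notin\overline D$ and $\Delta\not\subset\overline D$.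
\end{proof}

The last paragraph applies to every $q$ with $(q,q)\notin D$. So in this space $\overline D\cap\Delta=D\cap\Delta$ for every discrete $D\subset X\times X$: no point of the diagonal is an accumulation point of a discrete set.

\begin{thebibliography}{1}

\bibitem{DDS}
\emph{Diagonals and discrete subsets of squares},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1301/burtka.pdf}

\end{thebibliography}
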